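\title{Movable continua are pointed movable}

\begin{abstract}
We prove that a movable continuum is pointed movable at each of its points. The problem reduces to showing that the images of the fundamental groups of small neighborhoods stabilize. If they did not, local coefficients in step functions would turn every cohomology class that survives restriction to a small neighborhood into such a class of the next degree, which is impossible because the neighborhoods are homotopy equivalent to finite complexes. We also show that a $d$-movable continuum of dimension at most $d$ is pointed movable, and that for every $d\ge1$ there is a $d$-dimensional continuum that is $(d-1)$-movable but not movable.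
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{compactum} is a compact metric space, and a \emph{continuum} is a connected compactum. Every compactum embeds in the Hilbert cube $Q=\prod_{i\ge1}I$, where $I=[0,1]$. A \emph{neighborhood} of $X\subset Q$ is a subset of $Q$ that contains $X$ in its interior.

\begin{definition}\label{def:movable}
A compactum $X\subset Q$ is \emph{movable} if every neighborhood $U$ of $X$ contains a neighborhood $U'$ of $X$ with the following property: for every neighborhood $U''\subset U$ of $X$ there is a homotopy $H:U'\times I\to U$ with $H(y,0)=y$ and $H(y,1)\in U''$ for all $y\in U'$. For $x_0\in X$, the pointed compactum $(X,x_0)$ is \emph{pointed movable} if the same holds with homotopies that also satisfy $H(x_0,t)=x_0$ for all $t\in I$.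
\end{definition}

These notions do not depend on the embedding; we fix one, and every argument below applies to any. Admitting only open neighborhoods gives the same notions, as one sees by replacing $U$, $U'$ and $U''$ by their interiors.

A compactum may contain few paths and admit few maps from polyhedra, so one studies it through its neighborhoods. Movability says that one neighborhood $U'$, which depends only on $U$, can be pushed arbitrarily close to $X$ without leaving $U$. If $X$ is a compact polyhedron, $U'$ can be pushed into $X$ itself by a homotopy that fixes $X$ pointwise (Example~\ref{ex:ANR}), so both conditions hold. The dyadic solenoid, the inverse limit of circles under the map $z\mapsto z^2$, satisfies neither (Section~\ref{sec:dim}). Pointed movability implies movability, by forgetting the base point. The question whether movable continua are always pointed movable appears in \cite{HT}. The answer is yes.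

\begin{theorem}\label{thm:main}
Let $X$ be a movable continuum and $x_0\in X$. Then $(X,x_0)$ is pointed movable.
\end{theorem}

Hence for a continuum the following are equivalent: it is movable; it is pointed movable at some point; it is pointed movable at every point.

A homotopy as in Definition~\ref{def:movable} drags $x_0$ along a path, which can be closed up to a loop when $X$ is connected. The loop can be cancelled if, inside a larger neighborhood, it is homotopic to a loop in $U''$. Everything therefore depends on whether the images of the fundamental groups of smaller and smaller neighborhoods stabilize in the fundamental group of a fixed one. Movability, being a statement about free homotopies, controls these images only up to conjugacy. For abelian groups this is enough. In general it is not: Example~\ref{ex:F} describes a group $\mathbb F$ with a strictly decreasing sequence of mutually conjugate subgroups, realized by an inverse sequence of spaces $K(\mathbb F,1)$ that has the formal property of movability. One might guess that some finite version of this example is a movable continuum that is not pointed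 movable. The proof of Theorem~\ref{thm:main} shows that finiteness excludes this, and it does so through cohomology in all degrees.

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a statement about three spaces, Proposition~\ref{prop:three}. Section~\ref{sec:local} recalls cohomology with local coefficients. Section~\ref{sec:step} introduces the coefficient systems of step functions and shows the mechanism on a mapping torus, and Section~\ref{sec:raise} proves the proposition. Section~\ref{sec:dim}, which is not needed for Theorem~\ref{thm:main}, refines it by dimension and shows that the skeleta of a $K(\mathbb F,1)$ miss being movable by exactly one dimension.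

\section{Reduction to fundamental groups}\label{sec:reduction}

Homotopies are free unless the contrary is stated. We write $F_t=F(\cdot,t)$, we write $\overline\omega$ for the reverse of a path $\omega$, and in a product of paths the left factor is traversed first.

\subsection*{Extension of homotopies and polyhedral neighborhoods}

We use absolute neighborhood retracts (ANRs) through their extension property: if $Y$ is an ANR, $Z$ is metrizable and $A\subset Z$ is closed, then every map $A\to Y$ extends to a neighborhood of $A$ in $Z$. Compact polyhedra, finite CW complexes and $Q$ are ANRs, and so are open subsets and finite products of ANRs.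

\begin{lemma}\label{lem:ext}
Let $Y$ be an ANR.
\begin{enumerate}
\item[(a)] (Borsuk's homotopy extension theorem.) If $Z$ is metrizable and $A\subset Z$ is closed, then every map $T:Z\times\{0\}\cup A\times I\to Y$ extends to $Z\times I$.
\item[(b)] Let $W$ be a neighborhood of a compactum $X\subset Q$, let $a,b:W\to Y$ be maps, and let $J$ be a homotopy from $a|_X$ to $b|_X$. Then $J$ extends to a homotopy from $a|_{W'}$ to $b|_{W'}$ for some neighborhood $W'\subset W$ of $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend $T$ to a map $T'$ on an open neighborhood $N$ of $Z\times\{0\}\cup A\times I$. Since $I$ is compact, there is an open $V\supset A$ with $V\times I\subset N$. Choose $u:Z\to I$ with $u=1$ on $A$ and $u=0$ off $V$. Then $(z,t)\mapsto T'(z,u(z)t)$ is defined on $Z\times I$ and extends $T$.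

(b) The maps $a$, $b$ and $J$ define a map on the closed subset $W\times\{0,1\}\cup X\times I$ of $W\times I$. It extends to an open neighborhood of this subset, which contains $W'\times I$ for some neighborhood $W'$ of $X$ because $I$ is compact.
\end{proof}

\begin{example}\label{ex:ANR}
Let $X\subset Q$ be a compact ANR and $U$ a neighborhood of $X$. The identity of $X$ extends to a retraction $r:W\to X$ of a neighborhood $W\subset\operatorname{int}U$. Apply Lemma~\ref{lem:ext}(b) with $Y=\operatorname{int}U$ to the inclusion of $W$, the map $r$ and the constant homotopy on $X$. The result is a homotopy in $U$, fixing $X$ pointwise, from the inclusion of a neighborhood $U'$ to a map into $X$. It serves for every $U''$ and every base point.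
\end{example}

Write $Q=I^m\times Q_m$ with $Q_m=\prod_{i>m}I$. A \emph{polyhedral neighborhood} of $X$ is a neighborhood of the form $L\times Q_m$ with $L\subset I^m$ a compact polyhedron. It is a compact ANR, it is locally contractible, and it is homotopy equivalent to the finite complex $L$ because $Q_m$ is convex.

\begin{lemma}\label{lem:nbhd}
Every neighborhood of a compactum $X\subset Q$ contains a polyhedral neighborhood of $X$, which can be chosen connected if $X$ is connected.
\end{lemma}

\begin{proof}
Let $V\supsetneq\emptyset$ be an open set containing $X$; we may assume $V\ne Q$. Use the metric $\sum_i2^{-i}|y_i-y_i'|$ on $Q$ and its first $m$ terms on $I^m$. Let $\varepsilon>0$ be the distance from $X$ to $Q\setminus V$, choose $m$ with $2^{-m}<\varepsilon/2$, let $X_m$ be the projection of $X$ to $I^m$, and let $W$ be the $\varepsilon/2$-neighborhood of $X_m$ in $I^m$. The coordinates beyond $m$ contribute at most $2^{-m}$ to a distance, so $W\times Q_m\subset V$. Subdivide $I^m$ into a cubical grid so fine that the union $L_0$ of the closed cubes meeting $X_m$ lies in $W$. The cubes that contain a given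 point form a neighborhood of it in $I^m$, so $L_0$ is a neighborhood of $X_m$, and $L_0\times Q_m\subset V$ is a polyhedral neighborhood of $X$. If $X$ is connected, $X_m$ lies in one component $L$ of $L_0$. The components are closed and finite in number, hence open in $L_0$, so $L$ is again a neighborhood of $X_m$, and $L\times Q_m$ is as required.
\end{proof}

\begin{lemma}\label{lem:M}
Let $X$ be a movable continuum and $x_0\in X$. There is a decreasing basis $U_0\supset U_1\supset\cdots$ of connected polyhedral neighborhoods of $X$ such that
\begin{enumerate}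
\item[(M)] for all $n$ and all $k>n$ there is a homotopy $G:U_{n+1}\times I\to U_n$ with $G_0$ the inclusion, $G_1(U_{n+1})\subset U_k$ and $G_1(x_0)=x_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $U_0=Q$. Given $U_n$, let $U'$ be as in Definition~\ref{def:movable} for $U=U_n$, and let $U_{n+1}$ be a connected polyhedral neighborhood inside $U'$ and inside the $\frac1{n+1}$-neighborhood of $X$. For $k>n$ the definition with $U''=U_k$ gives a homotopy $G':U_{n+1}\times I\to U_n$ from the inclusion to a map into $U_k$. The set $U_k$ is path connected, so there is a path in $U_k$ from $G'_1(x_0)$ to $x_0$. By Lemma~\ref{lem:ext}(a) with $A=\{x_0\}$ and $Y=U_k$, there is a homotopy of $G'_1$ inside $U_k$ that moves $x_0$ along this path. Let $G$ be $G'$ followed by this homotopy.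
\end{proof}

The connectedness of $X$ is what makes the condition $G_1(x_0)=x_0$ available; Remark~\ref{rem:conn} shows that Theorem~\ref{thm:main} fails without it.

\subsection*{Cancelling the loop}

In (M) the base point returns to its place, but it travels along the loop $G(x_0,\cdot)$. To cancel the loop without spoiling the condition $G_1(U_{n+1})\subset U_k$, we may only append a homotopy inside $U_k$; so we need a loop in $U_k$ that represents the same class. An inverse sequence of groups $\Gamma_0\leftarrow\Gamma_1\leftarrow\cdots$ is \emph{Mittag-Leffler} if for every $n$ there is $m\ge n$ such that the image of $\Gamma_k$ in $\Gamma_n$ is the same for all $k\ge m$.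

\begin{proposition}\label{prop:cancel}
Let $X$, $x_0$ and $U_n$ be as in Lemma~\ref{lem:M}. If the sequence $\pi_1(U_0,x_0)\leftarrow\pi_1(U_1,x_0)\leftarrow\cdots$ is Mittag-Leffler, then $(X,x_0)$ is pointed movable.
\end{proposition}

\begin{proof}
Let $U$ be a neighborhood of $X$. Choose $n$ with $U_n\subset U$, choose $m\ge n$ as in the Mittag-Leffler condition, and put $U'=U_{m+1}$. Let $U''\subset U$ be a neighborhood of $X$ and choose $k>m$ with $U_k\subset U''$. By (M) there is $G:U'\times I\to U_m$ with $G_0$ the inclusion, $G_1(U')\subset U_k$ and $G_1(x_0)=x_0$.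

The loop $G(x_0,\cdot)$ lies in $U_m$, and $\pi_1(U_m,x_0)$ and $\pi_1(U_k,x_0)$ have the same image in $\pi_1(U_n,x_0)$. So there is a loop $\ell$ in $U_k$ at $x_0$ that is homotopic to $G(x_0,\cdot)$ rel endpoints in $U_n$. By Lemma~\ref{lem:ext}(a) with target $U_k$ there is $E:U'\times I\to U_k$ with $E_0=G_1$ and $E(x_0,t)=\ell(1-t)$. Let $D:U'\times I\to U_n$ be $G$ followed by $E$. Then $D_0$ is the inclusion, $D_1=E_1$ maps into $U_k$, and the loop $D(x_0,\cdot)$ is null-homotopic rel endpoints in $U_n$.

Let $Z=U'\times I$ and let $A$ be its closed subset $U'\times\{0,1\}\cup\{x_0\}\times I$. Deform $D|_A$ by the homotopy that is stationary on $U'\times\{0,1\}$ and is the null-homotopy rel endpoints on $\{x_0\}\times I$. By Lemma~\ref{lem:ext}(a) with target $U_n$ this extends to a homotopy of $D$. Its final map $D':U'\times I\to U_n\subset U$ satisfies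
\[
D'(y,0)=y,\qquad D'(y,1)=E_1(y)\in U_k\subset U'',\qquad D'(x_0,t)=x_0.\qedhere
\]
\end{proof}

\begin{remark}\label{rem:converse}
The condition is also necessary, for any compactum $X$ and any decreasing basis $(U_n)$ of neighborhoods. If $(X,x_0)$ is pointed movable, let $U'$ belong to $U=U_n$ and choose $m\ge n$ with $U_m\subset U'$. For $k\ge m$, a homotopy in $U_n$ that fixes $x_0$ deforms every loop in $U_m$ to a loop in $U_k$, so the two images in $\pi_1(U_n,x_0)$ coincide.
\end{remark}

\subsection*{What a free homotopy says about fundamental groups}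

Let $F:Z\times I\to Y$ be a homotopy and $\omega$ a path in $Z$ from $z$ to $z'$. The square $(s,t)\mapsto F(\omega(s),t)$ shows that
\begin{equation}\label{eq:square}
(F_0\omega)\,F(z',\cdot)\simeq F(z,\cdot)\,(F_1\omega)\quad\text{rel endpoints.}
\end{equation}
If $F_0(z_0)=F_1(z_0)=y_0$ and $g\in\pi_1(Y,y_0)$ is the class of the loop $F(z_0,\cdot)$, this gives
\begin{equation}\label{eq:conj}
F_{1*}(a)=g^{-1}F_{0*}(a)\,g\qquad\text{for }a\in\pi_1(Z,z_0).
\end{equation}
For examples we use the standard converse: if $Z$ is a CW complex with one vertex, and either $Z$ is one-dimensional or $Y$ is an aspherical CW complex, then every homomorphism $\pi_1(Z,z_0)\to\pi_1(Y,y_0)$ is induced by a based map, and based maps that induce conjugate homomorphisms are freely homotopic.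

Fix $n$ and let $H_k$ be the image of $\pi_1(U_k,x_0)$ in $\pi_1(U_n,x_0)$. By (M) and \eqref{eq:conj}, each term of the chain $H_{n+1}\supset H_{n+2}\supset\cdots$ contains a conjugate of $H_{n+1}$. If $\pi_1(U_n,x_0)$ is abelian, the chain is constant. The next example shows that group theory gives nothing more in general.

\begin{example}\label{ex:F}
Let
\[
\mathbb F=\langle\,x_0,x_1,x_2,\dots\mid x_i^{-1}x_jx_i=x_{j+1}\ \ (i<j)\,\rangle .
\]
The shift $\varphi(x_i)=x_{i+1}$ sends relations to relations, so it is an endomorphism. Since $x_{i+2}=x_0^{-1}x_{i+1}x_0$, we have $\varphi^2(x)=x_0^{-1}\varphi(x)x_0$ for all $x\in\mathbb F$.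

The subgroups $\varphi^n(\mathbb F)=\langle x_n,x_{n+1},\dots\rangle$ strictly decrease. To see this, let $x_i$ act on $[0,\infty)$ from the right as the identity on $[0,i]$, with slope $2$ on $[i,i+1]$, and as $t\mapsto t+1$ on $[i+1,\infty)$. The definition gives $(s+1)x_{j+1}=sx_j+1$ and $sx_j\ge s$ for $s\ge0$. Let $i<j$. If $t<i+2$, then $tx_i^{-1}<i+1\le j$ is fixed by $x_j$, so $x_i^{-1}x_jx_i$ fixes $t$; so does $x_{j+1}$, because $t<j+1$. If $t\ge i+2$, then $tx_i^{-1}=t-1\ge i+1$, hence $(t-1)x_j\ge i+1$ and $tx_i^{-1}x_jx_i=(t-1)x_j+1=tx_{j+1}$. So the relations hold and $\mathbb F$ acts. The elements $x_{n+1},x_{n+2},\dots$ fix $[0,n+1]$ pointwise, and $x_n$ does not.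

Let $Y$ be a $K(\mathbb F,1)$ complex with one vertex and $e:Y\to Y$ a cellular map with $e_*=\varphi$. Since $\varphi^2$ and $\varphi$ are conjugate, $e^2\simeq e$, and so $e^j\simeq e$ for all $j\ge1$. In the sequence $Y\xleftarrow{e}Y\xleftarrow{e}\cdots$, the map from stage $n+1$ to stage $n$ thus factors up to free homotopy through every stage $k>n$, by a based map (the identity). This is the analog of (M), and yet the sequence of fundamental groups is not Mittag-Leffler.
\end{example}

A proof must therefore use that the $U_n$ are homotopy equivalent to finite complexes. The following proposition isolates what is needed. It uses movability twice, for two consecutive pairs of neighborhoods.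

\begin{proposition}\label{prop:three}
Let $Y_0,Y_1,Y_2$ be connected, locally path connected, semilocally simply connected spaces with base points $y_0,y_1,y_2$, and assume that $Y_2$ is homotopy equivalent to a finite CW complex. Let
\[
Y_2\xrightarrow{\ \alpha\ }Y_1\xrightarrow{\ \beta\ }Y_0,\qquad\gamma=\beta\alpha,\qquad h:Y_2\to Y_2,
\]
with $\alpha,\beta,h$ base point preserving. Assume the free homotopy relations
\begin{enumerate}
\item[(i)] $\gamma f\simeq\beta$ for some map $f:Y_1\to Y_2$;
\item[(ii)] $\alpha h\simeq\alpha$.
\end{enumerate}
Then $\gamma_*h_*\pi_1(Y_2,y_2)=\gamma_*\pi_1(Y_2,y_2)$ in $\pi_1(Y_0,y_0)$.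
\end{proposition}

\begin{corollary}\label{cor:stable}
Let $X$, $x_0$ and $U_n$ be as in Lemma~\ref{lem:M}. For all $n$ and $k\ge n+2$, the groups $\pi_1(U_k,x_0)$ and $\pi_1(U_{n+2},x_0)$ have the same image in $\pi_1(U_n,x_0)$.
\end{corollary}

\begin{proof}
Let $Y_i=U_{n+i}$ for $i=0,1,2$, based at $x_0$, and let $\alpha,\beta,\gamma$ be the inclusions. By (M) at $n$, the inclusion $\beta$ is homotopic in $U_n$ to a map into $U_{n+2}$; this is $f$ with $\gamma f\simeq\beta$. By (M) at $n+1$, the inclusion $\alpha$ is homotopic in $U_{n+1}$ to a map into $U_k\subset U_{n+2}$ that fixes $x_0$; this is $h$ with $\alpha h\simeq\alpha$. With $H_k$ as above, Proposition~\ref{prop:three} gives $H_{n+2}=\gamma_*h_*\pi_1(U_{n+2},x_0)\subset H_k\subset H_{n+2}$.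
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:three}]
Choose $U_n$ by Lemma~\ref{lem:M}. By Corollary~\ref{cor:stable} the sequence of the groups $\pi_1(U_n,x_0)$ is Mittag-Leffler, and Proposition~\ref{prop:cancel} applies.
\end{proof}

\section{Cohomology with local coefficients}\label{sec:local}

The data in Proposition~\ref{prop:three} are free homotopies whose tracks in the fundamental group matter, and the finiteness hypothesis concerns all dimensions. Cohomology with local coefficients sees both.

A \emph{local system} $\mathcal A$ on a space $Y$ is a functor from the fundamental groupoid of $Y$ to abelian groups. It consists of a group $\mathcal A_y$ for each point $y$ and a \emph{transport} isomorphism $\mathcal A_y\to\mathcal A_{y'}$, $a\mapsto a\cdot\omega$, for each path $\omega$ from $y$ to $y'$, depending only on the class of $\omega$ rel endpoints, with $a\cdot(\omega\omega')=(a\cdot\omega)\cdot\omega'$. No continuity in $y$ is required. A \emph{morphism} $\mu:\mathcal A\to\mathcal B$ is a family of homomorphisms $\mathcal A_y\to\mathcal B_y$ that commutes with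 transport; kernels, subsystems and exactness are defined pointwise. Singular cochains are $C^n(Y;\mathcal A)=\prod_{\sigma:\Delta^n\to Y}\mathcal A_{\sigma(e_0)}$, with coboundary
\[
(\delta c)(\sigma)=c(\sigma_0)\cdot\overline{\sigma_{01}}+\sum_{i=1}^{n+1}(-1)^ic(\sigma_i),
\]
where $\sigma_i$ is the $i$-th face of $\sigma:\Delta^{n+1}\to Y$ and $\sigma_{01}$ is the path along the edge from $e_0$ to $e_1$. A map $u:Z\to Y$ pulls $\mathcal A$ back to $(u^*\mathcal A)_z=\mathcal A_{u(z)}$, with transport along $u\omega$, and induces $u^*:H^*(Y;\mathcal A)\to H^*(Z;u^*\mathcal A)$. A morphism $\mu$ pulls back to a morphism $u^*\mu$, and $u^*\mu_*=(u^*\mu)_*u^*$.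

If $Y$ is path connected with base point $y_0$ and $\pi=\pi_1(Y,y_0)$, then local systems correspond, up to isomorphism, to right $\pi$-modules $A=\mathcal A_{y_0}$. The group $H^0(Y;\mathcal A)$ consists of the elements of $A$ fixed by $\pi$, and $H^1(Y;\mathcal A)$ is the group of crossed homomorphisms, that is, maps $c:\pi\to A$ with $c(uv)=c(u)+c(v)\cdot u^{-1}$, modulo those of the form $u\mapsto a\cdot u^{-1}-a$. If $Y$ is a connected CW complex, $H^*(Y;\mathcal A)$ is the cohomology of $\operatorname{Hom}_{\mathbb Z\pi}(C_*(\widetilde Y),A)$, naturally in $A$, where $C_*(\widetilde Y)$ is the cellular chain complex of the universal covering and $u\in\pi$ acts on $A$ from the left by $a\mapsto a\cdot u^{-1}$. We need four facts.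

\medskip\noindent\textbf{(L1) Homotopies.} \emph{A homotopy $F:Z\times I\to Y$ gives, by transport along the paths $F(z,\cdot)$, an isomorphism $F_\#:F_0^*\mathcal A\to F_1^*\mathcal A$, and $F_1^*w=F_\#F_0^*w$ for $w\in H^*(Y;\mathcal A)$. Homotopy equivalences induce isomorphisms.}

Here $F_\#$ also denotes the induced map in cohomology; it is a morphism of local systems by \eqref{eq:square}. Transport along the paths $s\mapsto F(z,st)$ identifies $F^*\mathcal A$ with $\mathrm{pr}^*F_0^*\mathcal A$ on $Z\times I$; this identification is the identity over $t=0$ and is given by $F_\#$ over $t=1$. The two end inclusions $Z\to Z\times I$ induce the same map on cohomology with coefficients in $\mathrm{pr}^*F_0^*\mathcal A$, by the prism operator, and the formula follows. If $u:Z\to Y$ and $v:Y\to Z$ are homotopy inverses, then $v^*u^*$ and $u^*v^*$ are isomorphisms for all coefficients. So $v^*$ is injective on $H^*(Z;u^*\mathcal A)$, it is surjective onto $H^*(Y;v^*u^*\mathcal A)$, and therefore $u^*$ is bijective.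

\medskip\noindent\textbf{(L2) Exact sequences.} \emph{A short exact sequence $0\to\mathcal M\to\mathcal S\to\mathcal A\to0$ of local systems gives a long exact sequence in cohomology, whose connecting map $\partial:H^j(Y;\mathcal A)\to H^{j+1}(Y;\mathcal M)$ commutes with pullbacks.}

Indeed, the cochain groups are products of the groups of the systems, so they form a short exact sequence of complexes.

\medskip\noindent\textbf{(L3) Finite complexes.} \emph{Let $Y$ be homotopy equivalent to a finite connected CW complex of dimension $N$. {\rm(a)} $H^j(Y;\mathcal A)=0$ for $j>N$ and all $\mathcal A$. {\rm(b)} If $\mathcal C$ is the union of an increasing sequence of subsystems $\mathcal C_n$, then every class in $H^j(Y;\mathcal C)$ comes from $H^j(Y;\mathcal C_n)$ for some $n$.}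

By (L1), pullback along a homotopy equivalence preserves the cohomology groups, compatibly with the maps induced by $\mathcal C_n\subset\mathcal C$; so let $Y$ be a finite complex and use cellular cochains. The modules $C_j(\widetilde Y)$ are free and finitely generated, and zero for $j>N$. This gives (a). A cocycle is determined by its finitely many values on generators, so it takes values in the module $C_n$ of some $\mathcal C_n$, and it is a cocycle there because $C_n\to C$ is injective. This gives (b).

\medskip\noindent\textbf{(L4) Coverings.} Let $\rho:\hat Y\to Y$ be a covering and $\mathcal M$ a local system on $\hat Y$. Put $(\rho_*\mathcal M)_y=\prod_{\hat y\in\rho^{-1}(y)}\mathcal M_{\hat y}$, where a path $\omega$ transports the factor at $\hat y$ along the lift of $\omega$ that starts at $\hat y$. Let $u:Z\to Y$ be a map, let $\hat Z=\{(z,\hat y):u(z)=\rho(\hat y)\}$ with the covering projection $\rho':\hat Z\to Z$, and let $\hat u:\hat Z\to\hat Y$ be the other projection. \emph{There are isomorphisms $H^*(Y;\rho_*\mathcal M)\cong H^*(\hat Y;\mathcal M)$ and $H^*(Z;u^*\rho_*\mathcal M)\cong H^*(\hat Z;\hat u^*\mathcal M)$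 under which $u^*$ corresponds to $\hat u^*$.}

A simplex $\sigma$ in $Y$ has exactly one lift for each point over $\sigma(e_0)$, so $C^*(Y;\rho_*\mathcal M)$ and $C^*(\hat Y;\mathcal M)$ are the same product of groups, and the coboundaries agree because faces and edges of lifts are lifts of faces and edges. The map $\hat u$ identifies the fiber of $\rho'$ over $z$ with the fiber of $\rho$ over $u(z)$, compatibly with path lifting. Hence $u^*\rho_*\mathcal M=\rho'_*\hat u^*\mathcal M$, and $u^*$ and $\hat u^*$ agree on cochains. The space $\hat Z$ need not be connected.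

\section{Step functions}\label{sec:step}

Suppose that the conclusion of Proposition~\ref{prop:three} fails. By \eqref{eq:conj}, the track $g$ of the homotopy in (ii) then conjugates $H=\gamma_*\pi_1(Y_2,y_2)$ properly into itself. Such an element is independent of $H$ in the strongest sense.

\begin{lemma}\label{lem:char}
Let $H$ be a subgroup of a group and $g$ an element with $g^{-1}Hg\subsetneq H$. Let $\Lambda=\langle H,g\rangle$. Then there is a homomorphism $\chi:\Lambda\to\mathbb Z$ with $\chi(H)=0$ and $\chi(g)=1$.
\end{lemma}

\begin{proof}
We have $H\subset gHg^{-1}\subset g^2Hg^{-2}\subset\cdots$, so $K=\bigcup_{i\ge0}g^iHg^{-i}$ is a subgroup of $\Lambda$ with $gKg^{-1}=K$. It is normalized by $g$ and by $H\subset K$, so it is normal in $\Lambda$, and $\Lambda/K$ is generated by the image of $g$. Suppose $g^k\in K$ with $k\ge1$, say $g^k\in g^iHg^{-i}$. Conjugating by $g^{-i}$ gives $g^k\in H$, so $g^{-k}Hg^k=H$. But $g^{-k}Hg^k\subset g^{-1}Hg\subsetneq H$, a contradiction. Hence $\Lambda/K$ is infinite cyclic, generated by $g$, and $\chi$ is the quotient map.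
\end{proof}

The homomorphism $\chi$ is an extra direction, along which the homotopy (ii) travels once and along which $Y_2$ does not travel at all. We want coefficients that convert this direction into an extra cohomological degree.

Let $Z$ be path connected with base point $z_0$, and let $\chi:\pi_1(Z,z_0)\to\mathbb Z$ be a homomorphism. Extend $\chi$ to all paths: choose for each $z$ a path $\omega_z$ from $z_0$ to $z$, with $\omega_{z_0}$ constant, and put $\chi(\omega)=\chi(\omega_z\,\omega\,\overline{\omega_{z'}})$ for $\omega$ from $z$ to $z'$. This depends only on the class of $\omega$ rel endpoints, and inserting $\overline{\omega_{z'}}\,\omega_{z'}$ at the junction shows that $\chi(\omega\omega')=\chi(\omega)+\chi(\omega')$.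

Let $\mathcal A$ be a local system on $Z$. A \emph{step function} at $z$ is a function $m:\mathbb Z\to\mathcal A_z$ that is zero for all large $k$ and has a constant value $\lambda(m)$ for all sufficiently negative $k$. Let $\mathcal S_z$ be the group of step functions at $z$, with transport
\begin{equation}\label{eq:transport}
(m\cdot\omega)(k)=m\bigl(k-\chi(\omega)\bigr)\cdot\omega .
\end{equation}
By additivity of $\chi$, both $(m\cdot\omega)\cdot\omega'$ and $m\cdot(\omega\omega')$ send $k$ to $m(k-\chi(\omega)-\chi(\omega'))\cdot\omega\omega'$, so $\mathcal S$ is a local system. A shift does not change the constant value, so $\lambda:\mathcal S\to\mathcal A$ is a morphism. It is surjective, since $a=\lambda(m)$ for the function $m$ equal to $a$ on $k\le0$ and to $0$ on $k>0$, and its kernel is the subsystem $\mathcal M$ of finitely supported functions. We obtain the \emph{step sequence} of $(\chi,\mathcal A)$,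
\begin{equation}\label{eq:step}
0\to\mathcal M\to\mathcal S\xrightarrow{\ \lambda\ }\mathcal A\to0 .
\end{equation}

\begin{remark}
The difference operator $(\Delta m)(k)=m(k)-m(k+1)$ commutes with transport and maps $\mathcal S$ isomorphically onto $\mathcal M$, with inverse $n\mapsto\bigl(k\mapsto\sum_{i\ge k}n(i)\bigr)$. It turns \eqref{eq:step} into $0\to\mathcal M\xrightarrow{\Delta}\mathcal M\xrightarrow{\Sigma}\mathcal A\to0$, the augmented cellular chain complex of the real line with coefficients in $\mathcal A$, on which paths act by translation through $\chi$. We keep the form \eqref{eq:step} because the proof uses the values $m(k)$.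
\end{remark}

By (L2), a class $w\in H^j(Z;\mathcal A)$ has $\partial w\ne0$ in $H^{j+1}(Z;\mathcal M)$ exactly when it does not lift to $\mathcal S$. The reason for not lifting is that a step cannot be invariant under a shift.

\begin{example}\label{ex:torus}
Let $h(z)=z^2$ on $S^1$, let $T=S^1\times I/(z,1)\sim(z^2,0)$ be its mapping torus, and let $\alpha(z)=[z,0]$. The homotopy $F(z,t)=[z,t]$ goes from $\alpha$ to $\alpha h$. With $a$ the generator of $\pi_1(S^1,1)$ and $g$ the track of $F$ at $1$,
\[
\pi_1(T)=\langle a,g\mid ag=ga^2\rangle .
\]
The right action $t\cdot a=t+1$, $t\cdot g=2t$ on $\mathbb R$ respects the relation and shows that $a$ has infinite order. So $H=\langle a\rangle$ properly contains $g^{-1}Hg=\langle a^2\rangle$, and $\chi(a)=0$, $\chi(g)=1$. We work with the modules $A$ and $S$ at the base point.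

\emph{From degree $0$ to degree $1$.} Let $A=\mathbb Z$ with trivial action and $w=1\in H^0(T;\mathcal A)$. A lift of $w$ is a step function $m$ fixed by $g$ with $\lambda(m)=1$. By \eqref{eq:transport}, being fixed by $g$ means $m(k-1)=m(k)$ for all $k$. Then $m=0$, because $m(k)=0$ for large $k$. So $\partial w\neq0$ in $H^1(T;\mathcal M)$.

\emph{From degree $1$ to degree $2$.} Let $A=\mathbb Z[\frac12]$ with $r\cdot a=r$ and $r\cdot g=2r$. The values $c(a)=1$, $c(g)=0$ give $c(ag)=1$ and $c(ga^2)=2\cdot g^{-1}=1$, so they define a crossed homomorphism. Its class $w$ restricts to $\alpha^*w=1\ne0$ in $H^1(S^1;\mathbb Z[\frac12])=\mathbb Z[\frac12]$. Let $b:\pi_1(T)\to S$ be a crossed homomorphism that represents a lift of $w$, and let $m=b(a)$. Since $a$ acts trivially on $A$, the functions $u\mapsto r\cdot u^{-1}-r$ vanish at $a$, so $\lambda(m)=c(a)=1$. Since $a$ also acts trivially on $S$,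
\[
b(ag)=m+b(g),\qquad b(ga^2)=b(g)+(2m)\cdot g^{-1}.
\]
Hence $m\cdot g=2m$, that is, $2m(k-1)=2m(k)$ for all $k$. Again $m=0$, a contradiction. So $\partial w\ne0$ in $H^2(T;\mathcal M)$.

The pattern is this. Restricted to $S^1$, where $\chi$ vanishes, the lift falls apart into classes $b_k=m(k)\in H^1(S^1;\mathbb Z[\frac12])$ with $b_k=0$ for large $k$ and $b_k=\alpha^*w$ for very negative $k$. The relation $2m(k)=2m(k-1)$ reads $h^*b_k=F_\#b_{k-1}$, and it carries the vanishing down from $k$ to $k-1$.

The process stops in degree $2$, because the new class restricts to zero on the circle. With $Y_2=S^1$, $Y_1=Y_0=T$ and $\beta$ the identity, all hypotheses of Proposition~\ref{prop:three} except (i) hold, and the conclusion fails. The role of (i) is to guarantee that the new class is again nonzero on $Y_2$, so that the process never stops.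
\end{example}

\section{Raising the degree}\label{sec:raise}

\begin{lemma}\label{lem:raise}
Let $Y_i$, $\alpha$, $\beta$, $\gamma$, $h$ be as in Proposition~\ref{prop:three}. Assume {\rm(ii)}, and assume that $\gamma_*h_*\pi_1(Y_2,y_2)\ne\gamma_*\pi_1(Y_2,y_2)$. Let $\mathcal A$ be a local system on $Y_0$ and $w\in H^j(Y_0;\mathcal A)$ a class with $\gamma^*w\ne0$. Then there are a local system $\mathcal A'$ on $Y_0$ and a class $w'\in H^{j+1}(Y_0;\mathcal A')$ with $\beta^*w'\ne0$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:three}, given Lemma~\ref{lem:raise}]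
Suppose that the two groups differ. We construct for every $j\ge0$ a local system $\mathcal A_j$ on $Y_0$ and a class $w_j\in H^j(Y_0;\mathcal A_j)$ with $\gamma^*w_j\ne0$. Let $w_0=1\in H^0(Y_0;\mathbb Z)$. Given $w_j$, Lemma~\ref{lem:raise} yields $w_{j+1}$ with $\beta^*w_{j+1}\neq0$. By (i) and (L1), $\beta^*w_{j+1}$ is the image of $f^*\gamma^*w_{j+1}$ under an isomorphism, so $\gamma^*w_{j+1}\ne0$. Thus $H^j(Y_2;\gamma^*\mathcal A_j)\ne0$ for all $j$, which contradicts (L3)(a).
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:raise}]
Let $F:Y_2\times I\to Y_1$ be a homotopy from $\alpha$ to $\alpha h$. Both maps send $y_2$ to $y_1$, so $\beta F(y_2,\cdot)$ is a loop; let $g\in\pi_1(Y_0,y_0)$ be its class, and let $H=\gamma_*\pi_1(Y_2,y_2)$. By \eqref{eq:conj} for the homotopy $\beta F$ from $\gamma$ to $\gamma h$,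
\[
g^{-1}Hg=\gamma_*h_*\pi_1(Y_2,y_2)\subsetneq H .
\]
Lemma~\ref{lem:char} gives $\chi:\Lambda=\langle H,g\rangle\to\mathbb Z$ with $\chi(H)=0$ and $\chi(g)=1$.

\medskip\noindent\emph{Step 1: passage to a covering.} In Example~\ref{ex:torus}, $\Lambda$ was the whole fundamental group. In general $\chi$ is defined only on the subgroup $\Lambda$, so the step sequence lives on the connected covering $\rho:(\hat Y_0,\hat y_0)\to(Y_0,y_0)$ with $\rho_*\pi_1(\hat Y_0,\hat y_0)=\Lambda$. We regard $\chi$ as a homomorphism on $\pi_1(\hat Y_0,\hat y_0)$ and extend it to paths in $\hat Y_0$ as in Section~\ref{sec:step}.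

Since $H\subset\Lambda$, the map $\gamma$ lifts to $\hat\gamma:(Y_2,y_2)\to(\hat Y_0,\hat y_0)$. Let $\hat F:Y_2\times I\to\hat Y_0$ be the lift of $\beta F$ with $\hat F_0=\hat\gamma$. Since $g\in\Lambda$, the path $\hat F(y_2,\cdot)$ is a loop at $\hat y_0$, and $\chi(\hat F(y_2,\cdot))=1$. The maps $\hat F_1$ and $\hat\gamma h$ both lift $\gamma h$ and send $y_2$ to $\hat y_0$, so $\hat F_1=\hat\gamma h$.

Let $\hat Y_1=\{(y,\hat y)\in Y_1\times\hat Y_0:\beta(y)=\rho(\hat y)\}$ with projection $\hat\beta:\hat Y_1\to\hat Y_0$, and let $\hat\alpha=(\alpha,\hat\gamma):Y_2\to\hat Y_1$: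
\[
\begin{array}{ccccc}
 & & \hat Y_1 & \xrightarrow{\ \hat\beta\ } & \hat Y_0\\[2pt]
 & {\scriptstyle\hat\alpha}\nearrow & \downarrow & & \downarrow{\scriptstyle\rho}\\[2pt]
Y_2 & \xrightarrow{\ \alpha\ } & Y_1 & \xrightarrow{\ \beta\ } & Y_0
\end{array}
\]
Then $\hat\beta\hat\alpha=\hat\gamma$, and
\begin{equation}\label{eq:Phi}
\Phi=(F,\hat F):Y_2\times I\to\hat Y_1\ \text{ is a homotopy from }\hat\alpha\text{ to }\hat\alpha h,\text{ with }\hat\beta\Phi=\hat F .
\end{equation}

\medskip\noindent\emph{Step 2: the new class.} Let $0\to\mathcal M\to\mathcal S\xrightarrow{\lambda}\rho^*\mathcal A\to0$ be the step sequence of $(\chi,\rho^*\mathcal A)$ on $\hat Y_0$. The class $\partial\rho^*w\in H^{j+1}(\hat Y_0;\mathcal M)$ has the right degree but lives on the covering; (L4) returns it to $Y_0$. Let $\mathcal A'=\rho_*\mathcal M$, and let $w'\in H^{j+1}(Y_0;\mathcal A')$ correspond to $\partial\rho^*w$. Suppose that $\beta^*w'=0$. By (L4) and (L2), $\partial\hat\beta^*\rho^*w=\hat\beta^*\partial\rho^*w=0$, so there is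
\begin{equation}\label{eq:b}
b\in H^j(\hat Y_1;\hat\beta^*\mathcal S)\quad\text{with}\quad\lambda_*b=\hat\beta^*\rho^*w .
\end{equation}
It matters that $b$ is defined on $\hat Y_1$, where the homotopy \eqref{eq:Phi} takes place; this will make $\hat\alpha^*b\in H^j(Y_2;\hat\gamma^*\mathcal S)$ invariant under $h$.

\medskip\noindent\emph{Step 3: the classes $b_k$.} On $\hat Y_0$ the evaluation $m\mapsto m(k)$ does not commute with transport, because of the shift in \eqref{eq:transport}. On $Y_2$ the shift can be absorbed. For $x\in Y_2$ let $\kappa(x)=\chi(\hat\gamma\omega)$, where $\omega$ is any path from $y_2$ to $x$. Two choices differ by a loop at $y_2$, whose image lies in $H$, where $\chi$ vanishes; so $\kappa:Y_2\to\mathbb Z$ is well defined, $\kappa(y_2)=0$, and by additivity $\chi(\hat\gamma\omega)=\kappa(x')-\kappa(x)$ for every path $\omega$ from $x$ to $x'$. The group $(\hat\gamma^*\mathcal S)_x$ consists of step functions with values in $\mathcal A_{\gamma(x)}$. For $k\in\mathbb Z$ define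
\[
\mathrm{ev}_k:\hat\gamma^*\mathcal S\to\gamma^*\mathcal A,\qquad\mathrm{ev}_k(m)=m\bigl(k+\kappa(x)\bigr)\ \text{ over }x .
\]
This is a morphism: for $\omega$ from $x$ to $x'$,
\[
(m\cdot\omega)\bigl(k+\kappa(x')\bigr)=m\bigl(k+\kappa(x')-\chi(\hat\gamma\omega)\bigr)\cdot\omega=m\bigl(k+\kappa(x)\bigr)\cdot\omega .
\]
Put $b_k=(\mathrm{ev}_k)_*\hat\alpha^*b\in H^j(Y_2;\gamma^*\mathcal A)$.

\medskip\noindent\emph{Step 4: $b_k=0$ for large $k$, and $b_k=\gamma^*w$ for very negative $k$.} Each step function has its step in a bounded range, but a cocycle has many values, and the claim needs one range for all of them. This is where finiteness enters. Let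
\[
\mathcal C_n=\bigcap_{k>n}\ker\mathrm{ev}_k\ \cap\bigcap_{k\le-n}\ker(\mathrm{ev}_k-\lambda)\ \subset\ \hat\gamma^*\mathcal S\qquad(n\ge0).
\]
These are subsystems, being intersections of kernels of morphisms; they increase, and their union is $\hat\gamma^*\mathcal S$ by the definition of a step function. By (L3)(b), $\hat\alpha^*b$ comes from $H^j(Y_2;\mathcal C_n)$ for some $n$. On $\mathcal C_n$ we have $\mathrm{ev}_k=0$ for $k>n$ and $\mathrm{ev}_k=\lambda$ for $k\le-n$. So $b_k=0$ for $k>n$, and for $k\le-n$ \eqref{eq:b} gives
\[
b_k=\lambda_*\hat\alpha^*b=\hat\alpha^*\hat\beta^*\rho^*w=\gamma^*w .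
\]

\medskip\noindent\emph{Step 5: $h^*b_k=\tau\,b_{k-1}$, where $\tau=(\beta F)_\#:\gamma^*\mathcal A\to h^*\gamma^*\mathcal A$.} Let $\omega$ be a path in $Y_2$ from $y_2$ to $x$. By \eqref{eq:square} for $\hat F$, the paths $(\hat\gamma\omega)\,\hat F(x,\cdot)$ and $\hat F(y_2,\cdot)\,(\hat\gamma h\omega)$ are homotopic rel endpoints. The path $h\omega$ runs from $y_2$ to $h(x)$, so applying $\chi$ gives
\[
\chi\bigl(\hat F(x,\cdot)\bigr)=1+\kappa(h(x))-\kappa(x).
\]
By \eqref{eq:Phi}, the isomorphism $\Phi_\#:\hat\gamma^*\mathcal S\to h^*\hat\gamma^*\mathcal S$ is transport in $\mathcal S$ along $\hat F(x,\cdot)$. For $m\in(\hat\gamma^*\mathcal S)_x$, the function $\Phi_\#m$ lies over $h(x)$, and \eqref{eq:transport} gives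
\[
(\Phi_\#m)\bigl(k+\kappa(h(x))\bigr)=\tau\Bigl(m\bigl(k+\kappa(h(x))-1-\kappa(h(x))+\kappa(x)\bigr)\Bigr)=\tau\bigl(\mathrm{ev}_{k-1}m\bigr).
\]
That is, $(h^*\mathrm{ev}_k)\circ\Phi_\#=\tau\circ\mathrm{ev}_{k-1}$. By (L1) and \eqref{eq:Phi}, $h^*\hat\alpha^*b=\Phi_\#\hat\alpha^*b$. Therefore
\[
h^*b_k=(h^*\mathrm{ev}_k)_*\,h^*\hat\alpha^*b=(h^*\mathrm{ev}_k)_*\,\Phi_\#\hat\alpha^*b=\tau\,(\mathrm{ev}_{k-1})_*\hat\alpha^*b=\tau\,b_{k-1}.
\]

\medskip\noindent\emph{Conclusion.} Since $\tau$ is an isomorphism, $b_k=0$ implies $b_{k-1}=0$. By Step 4, $b_k=0$ for large $k$, hence for all $k$, and so $\gamma^*w=0$. This contradiction shows that $\beta^*w'\ne0$.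
\end{proof}

The map $h^*$ need not be injective, so Step 5 carries vanishing only downward. This is why step functions vanish at $+\infty$ and are constant at $-\infty$, and not the other way around.

\begin{remark}\label{rem:hyp}
The local hypotheses serve to construct $\hat Y_0$ and to lift $\gamma$. Hypothesis (i) cannot be dropped by Example~\ref{ex:torus}, and (ii) cannot be dropped because $h$ could be constant. The finiteness of $Y_2$ is used twice, through (L3)(a) to bound the degree and through (L3)(b) in Step 4. Neither half suffices alone.

\emph{Finitely many cells in each dimension do not suffice.} By Brown and Geoghegan \cite{BG}, there is a $K(\mathbb F,1)$ complex $Y$ with finitely many cells in each dimension; collapsing a maximal tree, we may take it with one vertex. The proof of (L3)(b) applies to $Y$. With $e$ as in Example~\ref{ex:F}, let $Y_0=Y_1=Y_2=Y$, $\alpha=\beta=h=e$ and $f=\mathrm{id}$. Both (i) and (ii) say $e^2\simeq e$, and $\varphi^3(\mathbb F)\ne\varphi^2(\mathbb F)$.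

\emph{Finite dimension does not suffice.} Let $Y_2$ be a wedge of circles with $\pi_1(Y_2)$ free on $a_0,a_1,\dots$, and let $Y_1$ be a wedge of two circles with $\pi_1(Y_1)$ free on $a,g$. Choose based cellular maps with $h_*(a_i)=a_{i+1}$, $\alpha_*(a_i)=g^{-i}ag^i$, $f_*(a)=a_0$ and $f_*(g)=a_1$. Then $\alpha_*h_*$ is conjugate to $\alpha_*$ by $g$, so (ii) holds. Let $Y_0$ be the mapping torus $Y_1\times I/(y,1)\sim(\alpha f(y),0)$ and $\beta(y)=[y,0]$; then $\beta\simeq\beta\alpha f$, which is (i). The elements $g^{-i}ag^i$, $i\in\mathbb Z$, form a basis of the fundamental group of the infinite cyclic covering of $Y_1$ that unwinds $g$, a line with a loop at each integer. So $\alpha_*$ is injective, and so is $f_*$. Hence $\pi_1(Y_0)$ is the HNN extension of $\pi_1(Y_1)$ along the injective endomorphism $\alpha_*f_*$, and $\beta_*$ is injective. Thus $\gamma_*$ is injective while $h_*$ is not surjective, and the conclusion fails, although $Y_0$ and $Y_1$ are finite and $\dim Y_2=1$.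
\end{remark}

\section{Movability and dimension}\label{sec:dim}

Dimension means covering dimension. A compactum $X\subset Q$ is \emph{$j$-movable} if every neighborhood $U$ of $X$ contains a neighborhood $U'$ such that, for every neighborhood $U''\subset U$, every map of a finite CW complex of dimension at most $j$ into $U'$ is homotopic in $U$ to a map into $U''$. A movable compactum is $j$-movable for every $j$. In all these definitions $U$ and $U'$ may be shrunk: $U'$ can be replaced by any smaller neighborhood, and it suffices to treat $U$ in a basis of neighborhoods, since $U''$ can be intersected with the smaller $U$.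

Let $X=\varprojlim K_n$ with $K_n$ compact ANRs, projections $p_n:X\to K_n$ and bonding maps $p_{nm}:K_m\to K_n$ for $m\ge n$, and let $U$ be an ANR. We use the following standard facts; for (E1) and (E2) see \cite[Ch.~I]{MS}.
\begin{enumerate}
\item[(E1)] Every map $X\to U$ is homotopic to $gp_n$ for some $n$ and some $g:K_n\to U$.
\item[(E2)] If $g,g':K_n\to U$ satisfy $gp_n\simeq g'p_n$, then $gp_{nm}\simeq g'p_{nm}$ for some $m\ge n$.
\item[(E3)] For $x_0\in X$, the inverse sequence of the groups $\pi_1(K_n,p_n(x_0))$ depends, up to isomorphism of pro-groups, only on the pointed shape of $(X,x_0)$, and in particular not on the choice of the $K_n$. It is denoted by pro-$\pi_1(X,x_0)$. The Mittag-Leffler property is invariant under isomorphism of pro-groups.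
\item[(E4)] An inverse limit of continua is a continuum, and an inverse limit of compacta of dimension at most $d$ has dimension at most $d$. Conversely (Freudenthal's theorem), a compactum of dimension at most $d$ is the limit of an inverse sequence of compact polyhedra of dimension at most $d$.
\end{enumerate}
In (E1) and (E2) the indices may be increased, by composing with bonding maps. A compactum is the inverse limit of any decreasing basis of polyhedral neighborhoods. So (E3) and Corollary~\ref{cor:stable} say: \emph{if $X$ is a movable continuum, then pro-$\pi_1(X,x_0)$ is Mittag-Leffler for every $x_0\in X$.}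

\begin{theorem}\label{thm:dim}
\begin{enumerate}
\item[(a)] If $X$ is a continuum with $\dim X\le d$ and $X$ is $d$-movable, then $(X,x_0)$ is pointed movable for every $x_0\in X$.
\item[(b)] For every $d\ge1$ there is a $d$-dimensional continuum that is $(d-1)$-movable but not movable, and whose pro-$\pi_1$ at a suitable base point is not Mittag-Leffler.
\end{enumerate}
\end{theorem}

The definitions speak of neighborhoods and the examples are inverse limits. The following lemma translates: up to homotopy, the inclusion of a small neighborhood factors through a term of the sequence.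

\begin{lemma}\label{lem:factor}
Let $X=\varprojlim K_n\subset Q$ with $K_n$ compact ANRs, and let $U$ be a polyhedral neighborhood of $X$. There are $n$ and $g:K_n\to U$ such that $gp_n$ is homotopic in $U$ to the inclusion of $X$. For every $m\ge n$ there are a neighborhood $W\subset U$ of $X$ and a map $\Gamma:W\to K_m$ such that $gp_{nm}\Gamma$ is homotopic in $U$ to the inclusion of $W$.
\end{lemma}

\begin{proof}
The first statement is (E1). Since $K_m$ is an ANR, $p_m$ extends to a map $\Gamma$ on a neighborhood $W_0\subset U$. On $X$ the map $gp_{nm}\Gamma$ equals $gp_n$, so Lemma~\ref{lem:ext}(b) gives $W\subset W_0$.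
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}(a)]
By Theorem~\ref{thm:main} it suffices to show that $X$ is movable. Write $X=\varprojlim K_n$ with compact polyhedra $K_n$ of dimension at most $d$. Given $U$, choose a polyhedral $U'$ by $d$-movability. Lemma~\ref{lem:factor} for $U'$, with $m=n$, gives $g:K_n\to U'$ and $\Gamma:W\to K_n$ with $g\Gamma$ homotopic in $U'$ to the inclusion of $W$. Given $U''\subset U$, the map $g$ is homotopic in $U$ to a map $g'':K_n\to U''$. So the inclusion of $W$ is homotopic in $U$ to $g''\Gamma$, which maps into $U''$.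
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}(b)]
\emph{The case $d=1$.} Let $X$ be the dyadic solenoid, a continuum of dimension at most $1$ by (E4). It is $0$-movable: a neighborhood $U$ contains a path connected neighborhood $U'$ by Lemma~\ref{lem:nbhd}, and each of finitely many points of $U'$ can be joined in $U'$ to a point of $X\subset U''$. At the base point $(1,1,\dots)$, pro-$\pi_1$ is $\mathbb Z\xleftarrow{2}\mathbb Z\xleftarrow{2}\cdots$, whose images $2^i\mathbb Z$ do not stabilize. So $X$ is not movable.

\emph{The case $d\ge2$.} Let $Y$ be the complex of Brown and Geoghegan from Remark~\ref{rem:hyp}, with one vertex, and let $e$ be as in Example~\ref{ex:F}. The skeleton $Y^{(d)}$ is a finite connected complex, and $e$ restricts to $e_d:Y^{(d)}\to Y^{(d)}$. Truncation destroys the relation $e^2\simeq e$ on the top cells only. By cellular approximation there is a cellular homotopy from $e^2$ to $e$, and it maps $Y^{(d-1)}\times I$ into $Y^{(d)}$. So $e_d^2\simeq e_d$ on $Y^{(d-1)}$, as maps to $Y^{(d)}$. Composing on the left with $e_d^{\,j-1}$ gives $e_d^{\,j+1}\simeq e_d^{\,j}$ on $Y^{(d-1)}$,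 and by induction
\begin{equation}\label{eq:idem}
e_d^{\,j}|_{Y^{(d-1)}}\simeq e_d|_{Y^{(d-1)}}\ \text{ in }Y^{(d)}\qquad\text{for all }j\ge1 .
\end{equation}
Let $X=\varprojlim K_n$ with $K_n=Y^{(d)}$ and $p_{nm}=e_d^{\,m-n}$, based at the point all of whose coordinates are the vertex. By (E4), $X$ is a continuum with $\dim X\le d$. Since $d\ge2$, we have $\pi_1(Y^{(d)})=\mathbb F$, so pro-$\pi_1$ is $\mathbb F\xleftarrow{\varphi}\mathbb F\xleftarrow{\varphi}\cdots$. By Example~\ref{ex:F} it is not Mittag-Leffler, and $X$ is not movable.

We show that $X$ is $(d-1)$-movable. Let $U$ be a polyhedral neighborhood. Lemma~\ref{lem:factor} with $m=n+1$ gives $g:K_n\to U$, a neighborhood $U'\subset U$ and $\Gamma:U'\to K_{n+1}$ such that $gp_n$ and $ge_d\Gamma$ are homotopic in $U$ to the inclusions of $X$ and $U'$. Let $U''\subset U$ be a neighborhood. By (E1) for a polyhedral neighborhood inside $U''$, there are $k>n$ and $g'':K_k\to U''$ with $g''p_k$ homotopic in $U$ to the inclusion of $X$. Then $g''p_k\simeq gp_n=ge_d^{\,k-n}p_k$ in $U$, and (E2) gives $m\ge k$ with $g''e_d^{\,m-k}\simeq ge_d^{\,m-n}$ in $U$. Let $\phi:L\to U'$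 be a map of a finite complex with $\dim L\le d-1$. By cellular approximation, $\Gamma\phi$ is homotopic to a map $\psi$ into $Y^{(d-1)}$. Using \eqref{eq:idem} in the third step, we get
\[
\phi\simeq ge_d\Gamma\phi\simeq ge_d\psi\simeq ge_d^{\,m-n}\psi\simeq g''e_d^{\,m-k}\psi\qquad\text{in }U,
\]
and the last map goes into $U''$.

\emph{The dimension.} In both cases $\dim X=d$: if $\dim X\le d-1$, part (a) would make $X$ pointed movable, hence movable.
\end{proof}

\begin{remark}\label{rem:conn}
Theorem~\ref{thm:main} fails for disconnected compacta. Let $K_n=S_0\sqcup\dots\sqcup S_n$ be a disjoint union of circles, and let $p_{n,n+1}$ be the identity on $S_0,\dots,S_n$ and the map $z\mapsto z^2$ from $S_{n+1}$ to $S_n$. Let $X=\varprojlim K_n$. The inclusions $K_n\subset K_{n+1}$ are right inverses of the bonding maps, so there is $s_n:K_n\to X$ with $p_ns_n=\mathrm{id}$. For a polyhedral neighborhood $U$, take $g$, $W$, $\Gamma$ from Lemma~\ref{lem:factor} with $m=n$. The inclusion of $W$ is homotopic in $U$ to $g\Gamma=gp_ns_n\Gamma\simeq s_n\Gamma$, which maps into $X$; so $X$ is movable. At the point $x_0$ whose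 $n$-th coordinate is $1\in S_n$ for all $n$, pro-$\pi_1(X,x_0)$ is $\mathbb Z\xleftarrow{2}\mathbb Z\xleftarrow{2}\cdots$. By (E3) and Remark~\ref{rem:converse}, $(X,x_0)$ is not pointed movable.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BG} Brown and Geoghegan, \emph{An infinite-dimensional torsion-free $FP_\infty$ group}, Invent. Math. 77 (1984).

\bibitem{HT} \emph{History of Topology}, \texttt{https://webhomes.maths.ed.ac.uk/\textasciitilde{}v1ranick/papers/histtop.pdf}.

\bibitem{MS} Marde\v{s}i\'c and Segal, \emph{Shape Theory}.

\end{thebibliography}
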